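# Breaking ergodicity in the standard family by moving the parameter alone

## Moving $k$ should be enough: a guess, and three families of elliptic points

Let $T^2=\mathbb R^2/\mathbb Z^2$ and $p_2(x,y)=y$. For $k>0$ the standard mapping $\overline T_k:T^2\to T^2$ is induced by
$$T_k(x,y)=\big(x+y+k\sin 2\pi x,\ y+k\sin2\pi x\big).$$
It is analytic and area-preserving, and $T_k(z+(m,n))=T_k(z)+(m+n,n)$ for integers $m,n$.

**Definition (vertical rotation number).** For $\overline x\in T^2$ with lift $x$,
$$\rho_V(\overline x)=\lim_{n\to\infty}\frac{p_2(T_k^n(x))-p_2(x)}n$$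
when the limit exists, and $\rho^+(k)=\rho_V^+(k)$ is the supremum of $\rho_V(\overline x)$ over all $\overline x$ for which it exists.

For instance $(0,0)$ is fixed, so it has $\rho_V=0$. If $k\ge n\geq 1$ with $n$ an integer and $k\sin 2\pi x=n$, then $T_k(x,0)=(x+n,n)$, so $(x,0)$ projects to a fixed point of $\overline T_k$ with $\rho_V=n$. Since $y$ grows by at most $k$ per step,
$$\lfloor k\rfloor\le\rho^+(k)\le k ,\tag{1}$$
and in particular $\rho^+(n)=n$ at integers $n\ge1$.

**Definition (fully ergodic).** A mapping of $T^2$ is fully ergodic if every measurable invariant set has Lebesgue measure $0$ or $1$.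

The problem we discuss has its source in "On properties of the vertical rotation interval for twist mappings" (http://www.ime.usp.br/~sazanata/vertrot.pdf). It starts from a known result: if $\rho^+(k)$ is irrational, then arbitrarily close to $\overline T_k$ in the analytic topology there are mappings that are not fully ergodic. The perturbation there is a general analytic one. Can one instead just change the number $k$? The existence of a $k$ with $\rho^+(k)$ irrational is a standing assumption of the question.

The first guess is *yes*, for the following reason. An elliptic periodic point usually carries small invariant discs, and these destroy ergodicity. An irrational supremum looks precarious: raising $k$ should push $\rho^+$ upward, hence past some rational $p/q>\rho^+(k)$. A periodic orbit with rotation number $p/q$ must then be born, and births of periodic orbits tend to come as a saddle together with an elliptic point. Every "should" and "tend to" needs proof. Let us first test the guess where everything is explicit. Write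
$$f_k(x)=k\sin2\pi x,\qquad g_k(x)=2x+f_k(x),\qquad g_k(x+1)=g_k(x)+2,$$
dropping $k$ when it is clear. The derivative of $T_k$ is $\begin{pmatrix}1+f'(x)&1\\ f'(x)&1\end{pmatrix}$, with determinant $1$ and trace $2+f'(x)=g'(x)=2+2\pi k\cos 2\pi x$. A trace in $(-2,2)$ means multipliers $e^{\pm2\pi i\alpha}$ on the unit circle, different from $\pm1$.

**The range $0<k<2/\pi$.** The point $(\frac12,0)$ is fixed, with trace $2-2\pi k\in(-2,2)$.

**The range $2/\pi<k<1$.** Try $x_j=\frac12+(-1)^ju$ with $0<u<\frac14$. Orbits have $y_{j+1}=y_j+f(x_j)$ and $x_{j+1}=x_j+y_{j+1}$, so $y_j=x_j-x_{j-1}$, and orbits are exactly the sequences with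
$$x_{j+1}-2x_j+x_{j-1}=f(x_j).\tag{2}$$
For our sequence the left side is $-4(-1)^ju$ and the right side is $-(-1)^jk\sin2\pi u$. So we need $k=4u/\sin 2\pi u$. With $\theta=2\pi u\in(0,\frac\pi2)$ this is $k=\frac2\pi\cdot\frac{\theta}{\sin\theta}$, which increases from $2/\pi$ to $1$ with $dk/du>0$. This is an orbit of period $2$. In the coordinates $(x_j,x_{j-1})$ one step has derivative $A=\begin{pmatrix}a&-1\\1&0\end{pmatrix}$ at both points, with
$$a=g'(x_j)=2-2\pi k\cos2\pi u=2-4\theta\cot\theta .$$
Since $(\theta\cot\theta)'=(\sin\theta\cos\theta-\theta)/\sin^2\theta<0$, $a$ increases strictly from $-2$ to $2$. Writing $a=2\cos\beta$, the multipliers of the two-step map are $e^{\pm2i\beta}$.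

**The range $1<k<\sqrt{1+4/\pi^2}$.** Take $\sin2\pi x=1/k$ with $\cos2\pi x<0$. Then $T_k(x,0)=(x+1,1)$, and the trace is $2+2\pi k\cos2\pi x=2-2\pi\sqrt{k^2-1}$, which lies in $(-2,2)$ exactly because $k^2-1<4/\pi^2$.

The third family deserves a closer look. At $k=1$ the equation $k\sin2\pi x=1$ has its first solution, $x=\frac14$, with trace exactly $2$. For $k>1$ there are two solutions near $\frac14$. The smaller one has trace $2+2\pi\sqrt{k^2-1}>2$, and the larger one is elliptic just above $k=1$. This is the birth we hoped for. Explicit formulas like this do not continue to all $k$, and the proof below constructs such a birth without formulas.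

## From an elliptic point to an invariant set of intermediate measure

Call $\alpha$ *Diophantine* if there are $\gamma,\sigma>0$ with $|\alpha-\frac ab|\ge\gamma b^{-\sigma}$ for all integers $a$ and $b\ge1$. Quadratic irrationals are Diophantine (Liouville's theorem, $\sigma=2$), and the non-Diophantine numbers form a null set.

Let $g$ be a real-analytic area-preserving local diffeomorphism of the plane with a fixed point whose multipliers are $e^{\pm2\pi i\alpha}$, $\alpha$ irrational. It has a formal Birkhoff normal form $z\mapsto z\exp\big(2\pi i(\alpha+\sum_{l\ge1}c_l|z|^{2l})\big)$. If the map *is* $z\mapsto z\exp(2\pi i(\alpha+|z|^2))$, then $c_1=1$ and every circle about $0$ is invariant. We use two theorems without proof.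

* (Moser; Siegel–Moser, *Lectures on Celestial Mechanics*, §§32–34.) If some $c_l\ne0$, every neighborhood of the fixed point contains a $g$-invariant Jordan curve surrounding it.
* (Rüssmann, *Ergodic Theory Dynam. Systems* 22 (2002) 1551–1573; see also *Math. Ann.* 169 (1967) 55–72.) If all $c_l=0$ and $\alpha$ satisfies the Bruno condition, in particular if $\alpha$ is Diophantine, then $g$ is analytically conjugate near the fixed point to the rotation by $2\pi\alpha$.

In the second case the images of small circles are invariant curves, so the conclusion of the first holds too. If $C$ is such a curve, inside a small disc on which $g$ is a diffeomorphism onto its image, and $D$ is the closed disc bounded by $C$, then $g(D)$ is the closed disc bounded by $g(C)=C$, so $g(D)=D$.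

**Fact (E).** *If $\overline T_k^q$ has a fixed point with multipliers $e^{\pm2\pi i\alpha}$, $\alpha$ Diophantine, then $\overline T_k$ is not fully ergodic.* Take a closed disc $D$ with nonempty interior, $\overline T_k^q(D)=D$, and $q\cdot\mathrm{area}(D)<1$. Then $\bigcup_{i<q}\overline T^i_k(D)$ is invariant with measure in $(0,1)$.

**Fact (N).** *If $\alpha$ is a nonconstant real-analytic function on an interval, then $\alpha(\tau)$ is Diophantine for a.e. $\tau$.* The critical points of $\alpha$ are isolated, since $\alpha'$ is analytic and not identically zero. Off them $\alpha$ is locally a diffeomorphism, so preimages of null sets are null. Apply this to the null set of non-Diophantine numbers.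

Put
$$\kappa_*=\sqrt{1+1/\pi^2}\approx1.049,\qquad \kappa_{**}=\sqrt{1+4/\pi^2}\approx1.185.$$
In each of the three ranges above, the rotation angle $\alpha$ is a nonconstant real-analytic function of $k$. (In the second, $u$ is an analytic function of $k$ because $dk/du>0$, and $\alpha=\beta/\pi$.) By (N) and (E),
$$\overline T_k\ \text{is not fully ergodic for a.e. } k\in(0,\kappa_{**}).\tag{3}$$

So the guess survives the test. Here is what we shall prove.

**Theorem A.** Let $k>0$ with $\rho_V^+(k)$ irrational, and $\epsilon>0$. There is a nonempty open interval $J\subset(k,k+\epsilon)$ such that $\overline T_{k'}$ is not fully ergodic for Lebesgue-a.e. $k'\in J$. (For $k<\kappa_{**}$ irrationality is not needed.)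

In particular, for every such $k$ and every $\epsilon>0$ there is $k'$ with $|k'-k|<\epsilon$ and $\overline T_{k'}$ not fully ergodic: the answer to the question is yes.

**Theorem B** (a supplement, not needed for the question).
1. $\rho_V^+$ is continuous on $(0,\infty)$ and nondecreasing on $(\kappa_*,\infty)$.
2. On $(\kappa_*,\infty)$ each irrational value is taken at most once. Every irrational $\omega>\kappa_*$ equals $\rho_V^+(k)$ for exactly one $k>0$. (So the standing assumption holds for uncountably many $k$.)
3. If $\kappa_*<a<b$ and $\rho_V^+(a)\ne\rho_V^+(b)$, there is a nonempty open interval $J\subset(a,b)$ such that $\overline T_k$ is not fully ergodic for a.e. $k\in J$. Hence the non-ergodic parameters are dense in $(0,\infty)$ minus the interiors of the plateaus (nondegenerate intervals of constancy) of $\rho_V^+|_{(\kappa_*,\infty)}$, and all plateaus have rational height.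

For $k<\kappa_{**}$, (3) gives Theorem A with $J=(k,\min(k+\epsilon,\kappa_{**}))$. Since $\kappa_*<\kappa_{**}$, from now on the case to treat is $k>\kappa_*$.

## The supremum as a maximum over invariant measures

Since $p_2(T^nz)-p_2(z)=\sum_{j<n}f(x_j)$ along an orbit, we have
$$\rho^+(k)=\max_\mu\int f_k\,d\mu\tag{4}$$
over $\overline T_k$-invariant probabilities $\mu$, and the maximum is attained at an ergodic $\mu$. Indeed, if $\rho_V(z)$ exists, any weak-* limit $\mu$ of the empirical measures $\frac1n\sum_{j<n}\delta_{\overline T^jz}$ is invariant and has $\int f\,d\mu=\rho_V(z)$. So the supremum of $\int f\,d\mu$ is at least $\rho^+$. It is attained, by compactness of the set of invariant probabilities. By ergodic decomposition some ergodic component has integral at least the maximum, hence equal to it. For an ergodic $\mu$, Birkhoff's theorem gives $\rho_V=\int f\,d\mu$ at $\mu$-a.e. point, so the maximum is at most $\rho^+$.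

## Supersolutions of $u_{j+1}+u_{j-1}=g(u_j)$ and the lowering principle

Write $\Delta^2x_j=x_{j+1}-2x_j+x_{j-1}$. By (2), orbits of $T_k$ correspond to sequences with $\Delta^2x_j=f(x_j)$, equivalently $x_{j+1}+x_{j-1}=g(x_j)$. The point of the second form is that the left side is monotone in the neighbors. Inequalities between sequences are pointwise.

**Definition (class, supersolution, solution).** For integers $q\ge1$, $p$, $s$ let $\mathcal C=\mathcal C(q,p,s)$ be the set of real sequences with $u_{j+q}=u_j+pj+s$ for all $j\in\mathbb Z$. Such a sequence is determined by $(u_0,\dots,u_{q-1})\in\mathbb R^q$, and differences of elements of $\mathcal C$ are $q$-periodic. Put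
$$F_j(u,k)=g_k(u_j)-u_{j+1}-u_{j-1}=f_k(u_j)-\Delta^2u_j .$$
The sequence $F_j$ is $q$-periodic in $j$, because $pj+s$ is an integer. Call $u\in\mathcal C$ a *supersolution at $k$* if all $F_j\ge0$, and a *solution* if all $F_j=0$.

A solution satisfies $u_q=u_0+s$ and $u_{q-1}=u_{-1}-p+s$, so $y_q=u_q-u_{q-1}=y_0+p$. Hence $T_k^q(x_0,y_0)=(x_0+s,y_0+p)$, and its vertical rotation number is $p/q$.

*Example.* $\mathcal C(1,1,0)$ consists of $u_j=u_0+\frac{j(j-1)}2$, and $F_j=k\sin2\pi u_0-1$. For $k<1$ there is no supersolution. For $k\ge1$ the supersolutions are those with $\sin 2\pi u_0\ge1/k$. The least one with $u_0\ge0$ has $u_0=\frac1{2\pi}\arcsin\frac1k\in(0,\frac14]$, and it is a solution. Lemma 1 says that this is no accident.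

**Lowering principle (LP).** *Let $u$ be a supersolution. Lower $u_j$ to $w<u_j$, and all $u_{j+qm}$ by the same amount, where $g(w)\ge u_{j+1}+u_{j-1}$ with the old neighbors. Then the new sequence is a supersolution.* At the lowered sites the left side of $u_{j+1}+u_{j-1}\le g(u_j)$ does not increase (it drops if $q=1$), and it was at most the new right side. At other sites the left side does not increase and the right side is unchanged. This covers $q=1,2$, and it applies equally to sequences on a finite window with fixed ends, lowering one interior site. Two special cases are used all the time: $w<u_j$ with $g(w)\ge g(u_j)$; and $w$ slightly below $u_j$ when $F_j>0$.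

We also need a floor, so that lowering cannot go on forever.

**Integer subsolution.** Let $p\ge1$ and $s=aq+b$ with $0\le b<q$. Put $\delta_j=a$ for $0\le j<q-b$, $\delta_j=a+1$ for $q-b\le j<q$, and $\delta_{j+q}=\delta_j+p$. This integer sequence is nondecreasing; the only point to check is the passage from $\delta_{q-1}\le a+1$ to $\delta_q=a+p$, and there $p\ge1$ is used. Let $S_0=0$, $S_{j+1}-S_j=\delta_j$. Then $S_q-S_0=a(q-b)+(a+1)b=s$, and $S_{j+q}-S_j$ grows by $\delta_{j+q}-\delta_j=p$ when $j$ grows by one. So $S\in\mathcal C$, $S$ is integer-valued, and $\Delta^2S_j\ge0=f_k(S_j)$. Integer translates of $S$ have the same properties. For $\mathcal C(3,1,1)$ we get $\delta=0,0,1,1,1,2,\dots$ and $S=0,0,0,1,2,3,5,\dots$.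

**Lemma 1.** Let $k>0$, $p\ge1$, and let $X\in\mathcal C$ be a supersolution at $k$. Let $S$ be as above, translated so that $S\le X$. Among the supersolutions $v\in\mathcal C$ at $k$ with $v\ge S$ there is a least one, $u$, and $u$ is a solution. In particular $\rho^+(k)\ge p/q$.

*Proof.* The translation is possible since $X-S$ is periodic, hence bounded. Let $u$ be the pointwise infimum of the admissible $v$. Then $u\in\mathcal C$ and $u\ge S$. For fixed $j$ choose admissible $v^{(n)}$ with $v_j^{(n)}\to u_j$. Then
$$u_{j+1}+u_{j-1}\le v^{(n)}_{j+1}+v^{(n)}_{j-1}\le g(v^{(n)}_j)\to g(u_j),$$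
so $u$ is a supersolution. Suppose $F_j(u)>0$ for some $j$. If $u_j>S_j$, lowering $u_j$ slightly gives by (LP) a smaller admissible supersolution, a contradiction. If $u_j=S_j$, then $u_{j+1}+u_{j-1}\ge S_{j+1}+S_{j-1}\ge2S_j=g(S_j)=g(u_j)$, so $F_j\le0$, a contradiction. $\square$

## Closing a recurrent orbit by raising $k$, and the sign of $\sin 2\pi x$ that blocks it

Lemma 1 suggests a direct attack. Take a maximizing ergodic $\mu$ for (4) and a point $z$ that returns after $q$ steps very close to itself, $T^q\tilde z\approx\tilde z+(s,p)$. Let $X\in\mathcal C(q,p,s)$ agree with the orbit for $0\le j\le q-1$. Then $X$ satisfies the recurrence except for small errors at $j=0$ and $j=q-1$. Raise $k$ to $k'$ to absorb the errors: since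
$$f_{k'}(x)-f_k(x)=(k'-k)\sin2\pi x,$$
$X$ becomes a supersolution at $k'$, and Lemma 1 provides a periodic orbit.

The argument stops at the sign of $\sin2\pi x$. At an interior site, where there is no error at all, $F_j(X,k')=(k'-k)\sin2\pi x_j$, which is negative as soon as $\sin2\pi x_j<0$. No smallness of the closing error helps. The period-$2$ orbit $x_j=\frac12+(-1)^ju$ above shows the effect: it is an exact solution in $\mathcal C(2,0,0)$ at $k=4u/\sin2\pi u$, but at any $k'>k$ it is not a supersolution, since $\sin2\pi x_0=-\sin2\pi u<0$. A general analytic perturbation need not suffer from this, because nothing forces its effect to change sign; a change of $k$ is tied to $\sin 2\pi x$.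

So we want a maximizing measure living where $\sin2\pi x\ge0$. The way to get it is lowering itself: among orbit segments with the same ends, take the *least* supersolution. It still has maximal vertical displacement, and minimality forbids it from entering the region where one could jump down to a point with larger $g$. Working out what remains occupies the next two sections. The bound $k>\kappa_*$ is what makes it work.

## The good set $G$ for $k>\kappa_*$

Let $k>\kappa_*$ and let $x_M\in(\frac14,\frac12)$ satisfy $\cos2\pi x_M=-\frac1{\pi k}$. This is the local maximum of $g$ in $[0,1]$; $g$ is strictly decreasing on $[x_M,1-x_M]$, and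
$$k\sin2\pi x_M=\sqrt{k^2-1/\pi^2}>1.\tag{5}$$

**Definition (good set).** $G\subset\mathbb R$ is the complement of $\{n+r:\ n\in\mathbb Z,\ r\in(x_M,1),\ g(r)<g(x_M)\}$.

The removed set is open and $1$-periodic, so $G$ is closed and $1$-periodic. Bad points are those one can lower: if $x\notin G$, then $w=\lfloor x\rfloor+x_M$ satisfies
$$\lfloor x\rfloor\le w<x,\qquad g(w)>g(x).\tag{6}$$
Since $g(r)<g(x_M)$ on $(x_M,1-x_M]$, a point of $G$ has fractional part in $[0,x_M]$ or in $(1-x_M,1)$. So each $x\in G$ is uniquely $x=n+e$ with $n\in\mathbb Z$ and $e\in(-x_M,x_M]$. As $2x_M<1$, the intervals $[n-x_M,n+x_M]$ are disjoint, so $e$ is a continuous ($1$-periodic) function on $G$. If $e<0$, then $1+e\in(x_M,1)$ and $1+e\in G$, so $g(1+e)\ge g(x_M)$ and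
$$g(e)=g(1+e)-2\ge g(x_M)-2.\tag{7}$$

*Example.* For $k=2$, $g(x_M)=2x_M+\sqrt{4-1/\pi^2}>\frac12+1.9>2$. On $(1-x_M,1)$ we have $g<g(1)=2$, so all of $(x_M,1)$ is removed, and $G=\bigcup_n[n,n+x_M]$ already lies in $\{\sin2\pi x\ge0\}$. For $k=1.1$, $x_M\approx0.297$ and $g(x_M)\approx1.646<2$. Points slightly below an integer stay in $G$, and negative $e$ must be excluded by the dynamics. That is the next lemma.

**Lemma 2.** Let $x_{i-1},x_i,x_{i+1}\in G$ with $x_{i+1}+x_{i-1}=g(x_i)$. If $e_i<0$, then $\min(e_{i-1},e_{i+1})<e_i$. If $e_i=0$, then $e_{i-1}+e_{i+1}=0$.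

*Proof.* Subtracting integers, $e_{i+1}+e_{i-1}=g(e_i)+m$ with $m\in\mathbb Z$, and
$$-1<-2x_M<e_{i+1}+e_{i-1}\le2x_M<1.$$
If $e_i=0$, then $g(e_i)=0$, so the sum is the integer $m$ and $m=0$.

Let $e_i<0$. As $e_i\in(-\frac12,0)$, both $2e_i$ and $\sin2\pi e_i$ are negative, so $g(e_i)<0$. If $m\le-1$, the sum is $<-1$, impossible. If $m\ge1$, then by (7) and (5) the sum is at least
$$g(x_M)-1=2x_M+k\sin2\pi x_M-1>2x_M,$$
impossible. So $m=0$, and the sum is $2e_i+k\sin2\pi e_i<2e_i$; one of the two terms is below $e_i$. $\square$

The case $m\ge1$ is the only place where the size of $\kappa_*$ enters: (5) says precisely $k\sin2\pi x_M>1$.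

## A maximizing measure on which $\sin2\pi x\ge0$

**Lemma 3.** For $k>\kappa_*$ and $\omega=\rho^+(k)$, there is an ergodic $\overline T_k$-invariant $\mu$ with $\int f_k\,d\mu=\omega$ such that on $K=\operatorname{supp}\mu$ we have $x\in G$ and $0\le e\le x_M$. Moreover, for $z\in K\setminus\{(0,0)\}$, $e>0$ along the whole orbit of $z$. Hence $\sin2\pi x\ge0$ on $K$, with strict inequality off $(0,0)$.

*Proof.* **Step 1: long orbit segments of maximal displacement inside $G$.** The purpose is to have, for each $N$, a segment to average over. For $N\ge2$ let $D_N$ be the maximum of the continuous function $p_2(T^Nz)-p_2(z)$ on the torus. Its integral against a maximizing measure is $N\omega$, so $D_N\ge N\omega$. Let $x_0,\dots,x_N$ be an orbit segment attaining $D_N$. As $y_N=x_N-x_{N-1}$ and $y_0=y_1-f(x_0)$,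
$$D_N=y_N-y_0=(x_N-x_{N-1})-(x_1-x_0-f(x_0)).\tag{8}$$
So with $x_0,x_N$ fixed, lowering $x_1$ and $x_{N-1}$ can only help.

Consider all sequences $(u_0,\dots,u_N)$ with $u_0=x_0$, $u_N=x_N$ and $u_{j+1}+u_{j-1}\le g(u_j)$ for $0<j<N$. The orbit is one. All are bounded below by the sequence $P$ with $P_0=x_0$, $P_N=x_N$, $\Delta^2P=k$: indeed $\Delta^2(u-P)_j\le f(u_j)-k\le0$, so $u-P$ is concave with zero ends, hence $\ge0$. As in Lemma 1 the pointwise infimum, again denoted $u$, is a sequence of this kind, and it is the least one. By (LP) for windows it has equality at all $0<j<N$, otherwise it could be lowered slightly. So $u$ is an orbit segment, starting at $(u_0,u_1-u_0-f(u_0))$. If $u_j\notin G$ for some $0<j<N$, (6) and (LP) would allow lowering $u_j$ to $\lfloor u_j\rfloor+x_M$, against minimality. So $u_j\in G$ for $0<j<N$. Since $u_1\le x_1$ and $u_{N-1}\le x_{N-1}$, formula (8) for $u$ shows that its displacement is at least $D_N$, hence equal to $D_N$.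

**Step 2: pass to a measure.** The purpose is to turn the segments into an invariant measure without losing $\omega$ or $G$. Let $\mu_N$ be the uniform measure on the $N-1$ consecutive orbit points $(u_j,u_j-u_{j-1})$, $1\le j\le N-1$, in $T^2$. It is supported in the closed set $\{x\in G\}$. For continuous $\varphi$ the sums telescope and
$$\Big|\int\varphi\circ\overline T_k\,d\mu_N-\int\varphi\,d\mu_N\Big|\le\frac{2\|\varphi\|_\infty}{N-1},\qquad \int f\,d\mu_N=\frac{D_N-f(u_0)}{N-1}\ge\frac{N\omega-k}{N-1}.$$
A weak-* limit is therefore invariant, supported in $\{x\in G\}$, and has $\int f\ge\omega$, so $=\omega$ by (4). Almost every ergodic component has integral $\omega$, since none exceeds $\omega$ and the average is $\omega$, and almost every one has support in $\{x\in G\}$. Take one such component as $\mu$.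

**Step 3: exclude $e<0$.** The purpose is the sign statement. $K$ is compact and $\overline T_k(K)=K$, so all orbits in $K$ have $x_i\in G$, and $e$ attains its minimum on $K$. If the minimum were negative, Lemma 2 at a point attaining it would produce a smaller value one step forward or backward. So $e\ge0$ on $K$. If $e_i=0$ at some time on an orbit in $K$, Lemma 2 gives $e_{i-1}+e_{i+1}=0$, and both are $\ge0$, so $e_{i\pm1}=0$. Inductively all $e_j=0$, so all $x_j$ and $y_j=x_j-x_{j-1}$ are integers and the point is $(0,0)$. Finally $0\le e\le x_M<\frac12$ gives $\sin2\pi x\ge0$, strictly when $e>0$. $\square$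

## Closing the orbit with Kac's formula

We need a return with $p/q\ge\omega$, and $>\omega$ if $\omega$ is irrational. Averaging over returns produces it.

**Kac's formula.** Let $\mu$ be an ergodic invariant probability for an invertible map $R$, $\mu(B)>0$, $\tau$ the first return time to $B$, $\varphi$ bounded. Then $\int_B\sum_{j<\tau}\varphi\circ R^j\,d\mu=\int\varphi\,d\mu$; with $\varphi=1$, $\int_B\tau\,d\mu=1$.

*Proof.* By Poincaré recurrence $\tau<\infty$ a.e. on $B$. The sets $R^j(B\cap\{\tau>j\})$, $j\ge0$, are pairwise disjoint, since a point in the $j$-th had its latest visit to $B$ exactly $j$ steps ago. Their union has full measure, since by ergodicity a.e. point visited $B$ in the past. By invariance $\int_{B\cap\{\tau>j\}}\varphi\circ R^j\,d\mu=\int_{R^j(B\cap\{\tau>j\})}\varphi\,d\mu$; sum over $j$. $\square$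

**Lemma 4 (closing).** Let $\kappa_*<k<k'$ and $\omega=\rho^+(k)$. There is a class $\mathcal C(q,p,s)$ with $p\ge1$ and $p/q\ge\omega$ (and $p/q>\omega$ if $\omega$ is irrational) which has a supersolution at $k'$. Consequently $\rho^+(k')\ge p/q$.

*Proof.* **Step 1: a ball where raising $k$ has a definite effect.** We must absorb errors at the two sites $j=0$ and $j=q-1$. By (1), $\omega\ge1$, as $k>1$. Take $\mu,K$ from Lemma 3. As $\int f\,d\mu=\omega>0=f(0)$, $K\ne\{(0,0)\}$; choose $z^*\in K\setminus\{(0,0)\}$. By Lemma 3, $\sin2\pi x>0$ at $z^*$ and at $\overline T_k^{-1}z^*$. So, fixing first $c$ and then $r$, there are $c>0$ and a ball $B$ around $z^*$ of radius $r<\frac14$ such that $\sin2\pi x\ge c$ at $z$ and at $\overline T_k^{-1}z$ for all $z\in B$, and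
$$4r\le(k'-k)c.\tag{9}$$
Also $\mu(B)>0$. Fix a lift $\tilde B$ of $B$.

**Step 2: a good return.** This finds $q$ and $p$ with $p\geq q\omega$. For $\mu$-a.e. $z\in B$, with first return time $\tau$ and lift $\tilde z\in\tilde B$, write $T_k^\tau\tilde z=\tilde z'+(s,p)$ with $\tilde z'\in\tilde B$ and $s,p\in\mathbb Z$. Then $\sum_{j<\tau}f(x_j)=p+p_2(\tilde z')-p_2(\tilde z)$. In particular $|p|\le k\tau+1$ is integrable over $B$. By Kac's formula $\int_B\sum_{j<\tau}f\,d\mu=\omega$ and $\int_B\tau\,d\mu=1$. The return map preserves $\mu|_B$, so $\int_B(p_2(\tilde z')-p_2(\tilde z))\,d\mu=0$. Hence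
$$\int_B(p-\tau\omega)\,d\mu=\omega-0-\omega=0.$$
So there is $z\in B\cap K$, with this return defined, such that $p-\tau\omega\ge0$. If $\omega$ is irrational, $p-\tau\omega$ is never $0$, so we can have $p-\tau\omega>0$. Fix $z$ and put $q=\tau$; $p\ge q\omega>0$, so $p\ge1$.

**Step 3: the closed sequence is a supersolution at $k'$.** Let $(x_j,y_j)$ be the orbit of $\tilde z$ and $\tilde z'=(x_0',y_0')$, so that $x_q=x_0'+s$, $y_q=y_0'+p$, and $|x_0'-x_0|,|y_0'-y_0|\le2r$. Let $X\in\mathcal C(q,p,s)$ with $X_j=x_j$ for $0\le j\le q-1$. We check $\Delta^2X_j\le f_{k'}(X_j)$ for $0\le j\le q-1$; this suffices by periodicity.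

* For $0<j<q-1$: $\Delta^2X_j=f_k(x_j)\le f_{k'}(x_j)$, because $\sin2\pi x_j\ge0$ on $K$. This is where the earlier attempt broke down.
* For $q\ge2$, $j=q-1$: $X_q=x_0+s=x_q+(x_0-x_0')$, so $\Delta^2X_{q-1}=f_k(x_{q-1})+(x_0-x_0')\le f_k(x_{q-1})+2r$.
* For $q\ge2$, $j=0$: the class condition gives $X_{-1}=x_{q-1}+p-s$, and $x_{q-1}=x_q-y_q=x_0'+s-y_0'-p$. So $X_{-1}=x_0'-y_0'=x_{-1}+(x_0'-x_0)-(y_0'-y_0)$, and $\Delta^2X_0\le f_k(x_0)+4r$.
* For $q=1$: $X_1=X_0+s$, $X_{-1}=X_0+p-s$, so $\Delta^2X_0=p=f_k(x_0)-(y_0'-y_0)\le f_k(x_0)+2r$.

At $j=0$ and $j=q-1$ we have $\sin2\pi x_j\ge c$; for $j=q-1$ because $\overline T_k^qz\in B$. So by (9) $f_{k'}(x_j)\ge f_k(x_j)+(k'-k)c\ge f_k(x_j)+4r$ there, and $X$ is a supersolution at $k'$. The last claim is Lemma 1. $\square$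

## The first parameter of a class, and the island born there

Lemma 4 gives, for irrational $\omega=\rho^+(k)$, a class with $p/q>\omega$: it has no solution at $k$, but has one at $k'$. Somewhere in between it acquires its first solution. In $\mathcal C(1,1,0)$ this happens at $k_1=1$, where $u_0=\frac14$. The solutions near it form the curve $u_0=\frac14+\tau$, $\kappa(\tau)=1/\cos2\pi\tau=1+2\pi^2\tau^2+\cdots$. The $1\times1$ derivative of $F$ in $u_0$ is $2\pi\kappa\cos2\pi u_0=-2\pi\tan2\pi\tau$, and the trace of the map is $2-2\pi\tan2\pi\tau$, which is slightly below $2$ for small $\tau>0$. Every feature of this picture persists.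

**Lemma 5.** Let $\kappa_*<a<k'$ and let $\mathcal C=\mathcal C(q,p,s)$, $p\ge1$, $p/q>\rho^+(a)$, have a supersolution at $k'$. Then there are $k_1\in(a,k']$ and $\delta>0$ such that $\overline T_k$ is not fully ergodic for a.e. $k\in(k_1,k_1+\delta)$.

*Proof.* **Step 1: the first parameter $k_1$.** We show that a first parameter exists. Let $A=\{k\in[a,k']:\mathcal C\text{ has a solution at }k\}$. By Lemma 1, $k'\in A$. The set $A$ is closed. To see this, let $k_n\in A$, $k_n\to k$, with solutions normalized by $u_0\in[0,1)$; adding an integer constant preserves the class and the property of being a solution. The sequences $u-S$ are $q$-periodic with uniformly bounded second differences. The first differences of a periodic sequence sum to $0$ over a period, so they take values $\le0$ and $\ge0$, and are uniformly bounded. The values at $0$ are bounded, so $u-S$ is uniformly bounded. A subsequence converges, and the limit is a solution at $k$. Finally $a\notin A$, since a solution at $a$ would have rotation number $p/q>\rho^+(a)$. So $k_1=\min A\in(a,k']$, and there is no solution of class $\mathcal C$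 for $k\in[a,k_1)$.

**Step 2: the least solution at $k_1$ lies where $\sin2\pi x>0$.** This provides the signs needed later. Choose an integer translate $S$ of the integer subsolution lying below some solution at $k_1$, and let $u$ be the least supersolution $\ge S$ in $\mathcal C$ at $k_1$; it is a solution by Lemma 1. Let $G,x_M,e$ refer to $k=k_1>\kappa_*$. If $u_j\notin G$, then by (6) and (LP) $u_j$ can be lowered to $\lfloor u_j\rfloor+x_M$, and this is $\ge S_j$ because $S_j\le u_j$ is an integer. That contradicts minimality. So all $u_j\in G$. The sequence $e_j$ is $q$-periodic because $u_{j+q}-u_j$ is an integer, and Lemma 2 at its minimum gives $e_j\ge0$. If some $e_j=0$, then Lemma 2 and $e\ge0$ give $e_{j\pm1}=0$, hence all $e_j=0$ and $\Delta^2u_j=f(u_j)=0$ for all $j$. But $\sum_{j=0}^{q-1}\Delta^2u_j=(u_q-u_{q-1})-(u_0-u_{-1})=p\ge1$, a contradiction. Therefore $0<e_j\le x_M<\frac12$, and for all $j$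
$$\sin2\pi u_j>0,\qquad u_j>S_j;\tag{10}$$
the second holds because the integer $S_j\le u_j$ is at most $u_j-e_j$.

**Step 3: $u$ is degenerate.** We show that the linearization has a one-dimensional kernel spanned by a positive vector. Let $H=D_uF(u,k_1)$, acting on $q$-periodic sequences by
$$(H\xi)_j=a_j\xi_j-\xi_{j+1}-\xi_{j-1},\qquad a_j=g_{k_1}'(u_j)=2+2\pi k_1\cos2\pi u_j.$$
It is symmetric. For large $C$ the matrix $CI-H$ is nonnegative and irreducible, so by Perron–Frobenius the least eigenvalue $\lambda_1$ of $H$ is simple, with an eigenvector $v>0$.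

If $\lambda_1<0$, then $F(u-\tau v,k_1)=-\tau\lambda_1v+O(\tau^2)>0$ for small $\tau>0$. So $u-\tau v<u$ is a supersolution, and it is $\ge S$ for small $\tau$ by (10), against minimality. If $\lambda_1>0$, then $H$ is invertible, and the implicit function theorem gives solutions for $k<k_1$ near $k_1$, against Step 1. So $\lambda_1=0$ and $\ker H=\mathbb Rv$.

**Step 4: the branch of solutions turns.** We show that near $(u,k_1)$ the solutions form a curve along which $k$ has a strict minimum. Here $\partial_kF=(\sin2\pi u_j)_j$, and $\langle v,\partial_kF\rangle>0$ by (10). As $H$ is symmetric, $\operatorname{Range}H=v^\perp$, so $\partial_kF\notin\operatorname{Range}H$. Hence $D_{(u,k)}F:\mathbb R^{q+1}\to\mathbb R^q$ is onto. If $H\xi+\sigma\,\partial_kF=0$, pairing with $v$ gives $\sigma=0$, then $\xi\in\mathbb Rv$; the kernel is $\mathbb R(v,0)$. By the analytic implicit function theorem the zeros of $F$ near $(u,k_1)$ form a real-analytic curve $(x(\tau),\kappa(\tau))$, $|\tau|<\tau_0$, with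
$$x(0)=u,\quad\kappa(0)=k_1,\quad x'(0)=v,\quad\kappa'(0)=0.$$
By Step 1, $\kappa(\tau)\ge k_1$ for small $\tau$. If $\kappa(\tau)=k_1$ for some small $\tau<0$, then $x(\tau)=u+\tau v+O(\tau^2)<u$ is a solution at $k_1$ with $x(\tau)\ge S$ by (10), against minimality of $u$. So $\kappa$ is not constant, and being analytic and $\ge k_1$ it has the form $\kappa(\tau)=k_1+c\tau^{2m}+\cdots$ with $c>0$, $m\ge1$. After shrinking $\tau_0$, $\kappa'>0$ on $(0,\tau_0)$.

**Step 5: on the side $\tau>0$ exactly one eigenvalue is negative.** We find the sign of the determinant. Let $H(\tau)=D_uF(x(\tau),\kappa(\tau))$, with simple least eigenvalue $\lambda_1(\tau)$ and continuous eigenvector $v(\tau)$, $v(0)=v$. Differentiating $F(x(\tau),\kappa(\tau))=0$ gives $H(\tau)x'(\tau)+\kappa'(\tau)(\sin2\pi x_j(\tau))_j=0$; pairing with $v(\tau)$,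
$$\lambda_1(\tau)\,\langle v(\tau),x'(\tau)\rangle=-\kappa'(\tau)\sum_jv_j(\tau)\sin2\pi x_j(\tau).\tag{11}$$
As $\tau\to0$ the inner product tends to $\langle v,v\rangle>0$, and the sum tends to $\langle v,\partial_kF\rangle>0$. So $\lambda_1(\tau)<0$ for small $\tau>0$. The other eigenvalues are positive at $\tau=0$ and stay so. Hence $\det H(\tau)<0$ for small $\tau>0$, and $\det H(\tau)\to0$ as $\tau\to0^+$.

**Step 6: the trace formula $\operatorname{tr}DT^q=2+\det H$.** This translates the determinant into multipliers. In coordinates $(x_j,x_{j-1})$, a linear change from $(x_j,y_j)$, the derivative of $T^q$ along a solution is $M=A_{q-1}\cdots A_0$ with $A_j=\begin{pmatrix}a_j&-1\\1&0\end{pmatrix}$, $a_j=g'(x_j)$. Consider arbitrary real $a_j$, and let $M_\lambda$ be $M$ with each $a_j$ replaced by $a_j-\lambda$, $\lambda\in\mathbb C$. The matrix $H-\lambda$ is singular iff $\xi_{j+1}=(a_j-\lambda)\xi_j-\xi_{j-1}$ has a nonzero $q$-periodic solution, iff $M_\lambda$ fixes a nonzero vector $(\xi_0,\xi_{-1})$, iff $\det(M_\lambda-I)=2-\operatorname{tr}M_\lambda=0$, where $\det M_\lambda=1$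 was used. So the polynomials $\det(H-\lambda)$ and $\operatorname{tr}M_\lambda-2$ have the same zero set. Both have degree $q$ in $\lambda$ and leading coefficient $(-1)^q$; for the trace, the leading term comes from $\prod_j(a_j-\lambda)$ in the upper left entry. If $H$ has $q$ distinct eigenvalues, both have the same $q$ simple zeros and so coincide. The discriminant of the characteristic polynomial of $H$ is a polynomial in $(a_j)$. It is nonzero at $a_j=Lj$, $0\le j<q$, for $L$ large: the case $q=1$ is trivial, and for $q\ge2$ the Gershgorin discs have centers $Lj$ and radius $2$, hence are disjoint. So it is nonzero on a dense set of $(a_j)$, and by continuity the identity holds for all $(a_j)$. Put $\lambda=0$. (For $q=2$ one sees it directly: $\det H=a_0a_1-4$ and $\operatorname{tr}M=a_0a_1-2$.)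

**Step 7: conclusion.** We now apply (N) and (E). For small $\tau>0$ the fixed point of $\overline T^q_{\kappa(\tau)}$ given by $x(\tau)$ has trace $t(\tau)=2+\det H(\tau)\in(-2,2)$, and $t(\tau)\to2$ as $\tau\to0^+$. Write $t=2\cos2\pi\alpha(\tau)$ with $\alpha\in(0,\frac12)$. After shrinking $\tau_0$, $\alpha$ is real-analytic on $(0,\tau_0)$. It is nonconstant since $\alpha>0$ and $\alpha\to0$. By (N), $\alpha(\tau)$ is Diophantine for a.e. $\tau\in(0,\tau_0)$. As $\kappa$ is an analytic diffeomorphism of $(0,\tau_0)$ onto an interval $(k_1,k_1+\delta)$, the same holds for a.e. $k=\kappa(\tau)$ in that interval. Apply (E). $\square$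

## Theorem A for $k>\kappa_*$

Let $k>\kappa_*$ with $\omega=\rho^+(k)$ irrational, and $k''=k+\epsilon/2$. Lemma 4 for the pair $(k,k'')$ gives a class $\mathcal C(q,p,s)$ with $p\ge1$ and $p/q>\omega=\rho^+(k)$ having a supersolution at $k''$. Lemma 5 with $a=k$ and $k''$ in the role of $k'$ gives $k_1\in(k,k+\epsilon/2]$ and $\delta>0$ such that $\overline T_{k'}$ is not fully ergodic for a.e. $k'\in(k_1,k_1+\delta)$. Take $J=(k_1,k_1+\min(\delta,\epsilon/2))\subset(k,k+\epsilon)$. Together with (3) for $k<\kappa_{**}$, this proves Theorem A. $\blacksquare$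

Irrationality was used once, in Lemma 4, to get the strict inequality $p/q>\omega$ that makes Step 1 of Lemma 5 start. In the range $k>\kappa_*$ the islands found have rational vertical rotation number $p/q>\rho_V^+(k)$.

## Continuity, monotonicity and plateaus of $\rho_V^+$: Theorem B

**Step 1: upper semicontinuity.** This is half of the continuity in item 1. If $k_n\to k$ and $\mu_n$ is maximizing for $k_n$, any weak-* limit $\mu$ is $\overline T_k$-invariant, because $\overline T_{k_n}\to\overline T_k$ uniformly. Along the subsequence $\int f_{k_n}d\mu_n\to\int f_k\,d\mu\le\rho^+(k)$.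

**Step 2: lower semicontinuity.** This is the other half. Here no sign of $\sin 2\pi x$ is available, as $k>0$ is arbitrary and parameters on both sides matter; so we close with $p-1$ instead of $p$, which leaves a whole unit to spend. Let $k>0$, $\omega=\rho^+(k)$, $\eta<\omega$. If $\omega=0$ there is nothing to prove, as $\rho^+\ge0$. So let $\omega>0$, and we may take $\eta\ge0$. Let $\mu$ be ergodic and maximizing, and let $B$ be a ball of radius $r_0<\frac14$ about a point of $\operatorname{supp}\mu$, with
$$4r_0+2r_0(2+2\pi k)<1.$$
For a.e. $z\in B$, along its successive return times $q$ to $B$, $T_k^q\tilde z=\tilde z'+(s,p)$ with $p/q\to\omega$, by Birkhoff's theorem. Choose one with $q\ge2$, $p-1\ge1$ and $(p-1)/q>\eta$. With the notation of Lemma 4, Step 3 ($r_0$ in place of $r$), let $X\in\mathcal C(q,p-1,s)$ with $X_0=x_0-2r_0$ and $X_j=x_j$ for $1\le j\le q-1$. Then $X_q=x_0-2r_0+s\le x_0'+s=x_q$ and $X_0\le x_0$. So for $1\le j\le q-1$ we have $X_j=x_j$ and $X_{j\pm1}\le x_{j\pm1}$, whence $F_j(X,k)\ge0$. At $j=0$,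
$$X_{-1}=x_{q-1}+(p-1)-s=x_0'-y_0'-1\le x_{-1}+4r_0-1,$$
and since $|g'|\le2+2\pi k$,
$$X_1+X_{-1}\le g(x_0)+4r_0-1<g(x_0)-2r_0(2+2\pi k)\le g(X_0),$$
that is, $F_0>0$. Now spread the strictness. Lower $X_0$ slightly, keeping $F_0>0$; then $F_1>0$. Lower $X_1$ by a sufficiently small amount, keeping $F_1>0$ (no other $F_j$ decreases); then $F_2>0$. Continue through site $q-1$. At the end all $F_j>0$ at $k$, hence all $F_j>0$ at every $k''$ near $k$, and Lemma 1 gives $\rho^+(k'')\ge(p-1)/q>\eta$. So $\rho^+$ is continuous on $(0,\infty)$.

**Step 3: monotonicity and item 2.** These are read off from Lemma 4. For $\kappa_*<k<k'$ it gives $\rho^+(k')\ge\rho^+(k)$, strictly if $\rho^+(k)$ is irrational. So $\rho^+$ is nondecreasing on $(\kappa_*,\infty)$, and an irrational value is taken there at most once. If $\omega>\kappa_*$ is irrational and $\rho^+(k)=\omega$, then (1) forces $k\ge\omega>\kappa_*$; so there is at most one such $k>0$. One exists by continuity, since $\rho^+(\kappa_*)\le\kappa_*<\omega$ and $\rho^+(k)\ge\lfloor k\rfloor\to\infty$.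

**Step 4: item 3.** Here the strict inequality in Lemma 5 comes from non-constancy of $\rho^+$ and not from irrationality. Let $\kappa_*<a<b$ and $\rho^+(a)\ne\rho^+(b)$; by Step 3, $\rho^+(a)<\rho^+(b)$. By continuity there is $b'\in(a,b)$ with $\rho^+(b')>\rho^+(a)$; let $k''\in(b',b)$. Lemma 4 for $(b',k'')$ gives a class with $p\ge1$, $p/q\ge\rho^+(b')>\rho^+(a)$, and a supersolution at $k''$. Lemma 5 with $a$ and $k'=k''$ gives $k_1\in(a,k'']$ and $\delta>0$. Take $J=(k_1,k_1+\delta)\cap(a,b)$, nonempty and open since $a<k_1\le k''<b$.

For the density statement, a.e. parameter in $(0,\kappa_{**})$ is non-ergodic by (3). A $k>\kappa_*$ not in the interior of a plateau has $\rho^+$ nonconstant on each of its neighborhoods, so by the first part each such neighborhood contains non-ergodic parameters. Plateaus have rational height, because by item 2 an irrational value is taken at most once on $(\kappa_*,\infty)$. $\blacksquare$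

Density of non-ergodic parameters in the interior of plateaus of rational height is not proved here; the question concerns only irrational $\rho_V^+(k)$, where Theorem A applies.
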